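# Covering a crowded compact space by left- and right-separated subspaces

All spaces are Hausdorff, and $\mathfrak c=2^{\aleph_0}$.

## 1. Separated covers of crowded compacta have at least $\mathfrak c$ members

**Theorem A (ZFC).** Let $X$ be a nonempty compact crowded Hausdorff space. If $X$ is covered by a family of subspaces, each of which is left-separated or right-separated, then the family has at least $\mathfrak c$ members. In particular $ls(X)\ge\mathfrak c$ and $rs(X)\ge\mathfrak c$.

**Theorem B.** Let $\mu$ be an infinite cardinal and let $X\ne\emptyset$ be compact Hausdorff with $\chi(p,X)\ge\mu$ for all $p\in X$. Then every cover of $X$ by subspaces that are left- or right-separated has at least $2^\mu$ members. The bound is attained by $X=\{0,1\}^\mu$.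

Here are the words in these statements.

**Definition (crowded, scattered).** A space is *crowded* if it has no isolated points. It is *scattered* if every nonempty subspace has an isolated point.

**Definition (right- and left-separated).** A space $Y$ is *right-separated* if it can be well-ordered so that every initial segment is open in $Y$. It is *left-separated* if it can be well-ordered so that every initial segment is closed in $Y$.

If we write the well-order as a one-to-one enumeration $Y=\{y_\xi:\xi<\rho\}$, the initial segments are exactly the sets $\{y_\zeta:\zeta<\eta\}$ with $\eta\le\rho$. Both properties pass to subspaces, since we can restrict the order.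

**Definition ($rs$ and $ls$).** $rs(X)$, respectively $ls(X)$, is the least cardinal of a cover of $X$ by right-separated, respectively left-separated, subspaces.

Some examples:

* A discrete space is both left- and right-separated, by any well-order. In particular singletons are, so $rs(X)\le|X|$ and $ls(X)\le|X|$.
* An ordinal with its order topology is right-separated by its own order, since the sets $[0,\eta)$ are open.
* Every countable space is left-separated: enumerate it in type at most $\omega$; proper initial segments are finite, hence closed. So $\mathbb Q$ is left-separated.
* A space is right-separated if and only if it is scattered, so $\mathbb Q$ is not right-separated. We check the equivalence. If $Y$ is right-separated and $\emptyset\ne D\subset Y$, let $d$ be the first element of $D$. The initial segment ending with $d$ is open and meets $D$ only in $d$, so $d$ is isolated in $D$. Conversely, let $Y$ be scattered and recursively let $y_\xi$ be an isolated point of $Y\setminus R_\xi$, where $R_\xi=\{y_\zeta:\zeta<\xi\}$, until $Y$ is exhausted. By induction every $R_\xi$ is open: limits are unions, and if $V$ is open with $V\cap(Y\setminus R_\xi)=\{y_\xi\}$, then $R_{\xi+1}=R_\xi\cup V$.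

The other inclusion also fails: the scattered space $\omega_1$ is not left-separated. This is part of Corollary 7 below.

The question behind Theorem A comes from "Covering compacta by discrete and other separated sets": does $ls(X)\ge\mathfrak c$ hold for every nonempty compact crowded $X$, and does $rs(X)\ge\mathfrak c$? Theorem A answers both with yes, and lets the two kinds of pieces be mixed. Three facts are quoted with the problem. With $\mathfrak m$ the least number of meager sets covering the real line, $rs(X)\ge\mathfrak m$ and $ls(X)\ge\mathfrak m$ for every nonempty compact crowded $X$ (Juhász–van Mill; Juhász–Szentmiklóssy). If $X$ is moreover hereditarily normal, then $rs(X)+ls(X)\ge\mathfrak c$ (Juhász–van Mill). Finally, no such $X$ is the union of fewer than $\mathfrak c$ discrete subspaces. None of these is used below.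

In Theorem B, $\chi(p,X)$ is the character: the least size of a neighborhood base at $p$. For $\mu=\omega$ the hypothesis says that $X$ is crowded. Indeed an isolated point has character $1$; and if $p$ has a finite neighborhood base, then $p$ has a smallest neighborhood, which in a Hausdorff space is $\{p\}$, so $p$ is isolated.

## 2. Small weight, and where counting stops

The first thing to try is to count points: perhaps separated subspaces are small. They are, compared with the weight $w(X)$, the least size of a base.

**Lemma 1.** If $w(X)$ is infinite and $Y\subset X$ is left- or right-separated, then $|Y|\le w(X)$.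

*Proof.* Let $\mathcal G$ be a base of $X$ with $|\mathcal G|=w(X)$, and let $Y=\{y_\xi:\xi<\rho\}$ be an enumeration that witnesses the separation.

Right-separated case: since $\{y_\zeta:\zeta\le\xi\}$ is open in $Y$, choose $G_\xi\in\mathcal G$ with $y_\xi\in G_\xi$ and $G_\xi\cap Y\subset\{y_\zeta:\zeta\le\xi\}$. If $\xi<\xi'$, then $y_{\xi'}\in G_{\xi'}\setminus G_\xi$.

Left-separated case: since $\{y_\zeta:\zeta<\xi\}$ is closed in $Y$, choose $G_\xi\in\mathcal G$ with $y_\xi\in G_\xi$ and $G_\xi\cap\{y_\zeta:\zeta<\xi\}=\emptyset$. If $\xi<\xi'$, then $y_\xi\in G_\xi\setminus G_{\xi'}$.

In both cases $\xi\mapsto G_\xi$ is one-to-one into $\mathcal G$. $\square$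

So if $X$ is covered by at most $\kappa$ separated pieces, where $\kappa\ge w(X)$ is infinite, then $|X|\le\kappa\cdot\kappa=\kappa$. This settles some cases at once.

* $X=[0,1]$: here $w(X)=\omega$ and $|X|=\mathfrak c$, so a cover by fewer than $\mathfrak c$ separated pieces would give $|X|<\mathfrak c$, which is false.
* $X=\{0,1\}^\mu$: here $w(X)=\mu$ and $|X|=2^\mu$. A cover with fewer than $2^\mu$ members, together with $\kappa$ the maximum of $\mu$ and the number of members, would give $|X|\le\kappa<2^\mu$.

For general $X$, the weight may be as large as $|X|$, and then Lemma 1 says nothing. The natural repair is to map part of $X$ onto something of small weight. A crowded compactum always allows this.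

**Lemma 2 (Cantor scheme).** Let $X$ be nonempty, compact and crowded. There are nonempty open sets $U_s$ $(s\in2^{<\omega})$ with $U_\emptyset=X$ and, for all $s$,
$$\overline{U_{s^\frown0}}\cup\overline{U_{s^\frown1}}\subset U_s,\qquad \overline{U_{s^\frown0}}\cap\overline{U_{s^\frown1}}=\emptyset .$$
The sets $F_y=\bigcap_{n}\overline{U_{y\restriction n}}$ $(y\in2^\omega)$ are nonempty, closed and pairwise disjoint.

*Proof.* Given a nonempty open $U_s$, it has two distinct points $p,q$, because a one-point open set would be an isolated point. Take disjoint open $O_p\ni p$ and $O_q\ni q$ inside $U_s$. By regularity take open $U_{s^\frown0}\ni p$ with closure inside $O_p$ and open $U_{s^\frown1}\ni q$ with closure inside $O_q$. The sets $\overline{U_{y\restriction n}}$ decrease with $n$ and are nonempty and compact, so $F_y\ne\emptyset$. If $y\ne y'$ first differ at $n$, then $F_y$ and $F_{y'}$ lie in the disjoint sets $\overline{U_{y\restriction(n+1)}}$ and $\overline{U_{y'\restriction(n+1)}}$. $\square$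

So there are $\mathfrak c$ disjoint fibers $F_y$. One would now like to say that a separated piece meets few fibers, so that fewer than $\mathfrak c$ pieces leave a fiber uncovered. That is false, already for one discrete piece.

**Example (a discrete set that meets every fiber).** Let $D$ be the set $2^\omega$ with the discrete topology, let $A=D\cup\{\infty\}$ be its one-point compactification, and let $X=2^\omega\times A$, with the Cantor topology on the first factor. Then $X$ is compact, and it is crowded because $2^\omega$ is. Use the scheme $U_s=\{y:y\supset s\}\times A$, so that $F_y=\{y\}\times A$. The set $T=\{(y,y):y\in2^\omega\}$ is discrete, since the open set $2^\omega\times\{y\}$ meets $T$ only in $(y,y)$; and $T$ meets every $F_y$. Worse, each single fiber $\{y\}\times A$ is scattered, so one right-separated piece can cover it. Lemma 1 does not help directly either: $|X|=w(X)=\mathfrak c$.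

In this example the copy $2^\omega\times\{\infty\}$ of the Cantor set rescues us, but that is a special feature. The conclusion to draw is that no fixed fiber causes the obstruction. We have to choose the fiber after seeing the cover. Elementary submodels do this: put the cover and the scheme into a small set $M$, and choose a fiber that contains no point of $M$.

## 3. Elementary submodels of size $\kappa$

For a regular uncountable cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size $<\theta$. "$\theta$ is large" means that all the objects under discussion, and the power sets we need, are in $H(\theta)$, so that $H(\theta)$ evaluates the statements we make about them correctly. We write $M\prec H(\theta)$ if every formula with parameters in $M$ has the same truth value in $M$ as in $H(\theta)$. By the Löwenheim–Skolem theorem, any subset of $H(\theta)$ of size at most an infinite $\kappa<\theta$ is contained in some $M\prec H(\theta)$ with $|M|\leq\kappa$; if it contains $\kappa$, then $|M|=\kappa$. We always take $\kappa\subset M$ and $\kappa\in M$. What we use is this.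

* **(M1)** If $H(\theta)$ contains an object with a certain property, formulated with parameters from $M$, then $M$ contains such an object. In particular, an object of $H(\theta)$ that is uniquely determined by parameters from $M$ is in $M$.
* **(M2)** Finite subsets of $M$ are elements of $M$, since they are determined by their members. If $a\in M$ and $|a|\le\kappa$, then $a\subset M$: if $a\neq\emptyset$, then by (M1) there is a surjection $g:\kappa\to a$ in $M$, and for $i<\kappa$ we have $i\in M$, so $g(i)\in M$.

An element of $M$ of size greater than $\kappa$ is not a subset of $M$. For $F\subset X$, the set $M\cap F$ consists of those points of $F$ that are elements of $M$.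

**Example.** Let $\kappa=\omega$ and $X=[0,1]\in M$ with $M$ countable. All rationals of $[0,1]$, and all closed intervals with rational end points, are in $M$, but only countably many points of $[0,1]$ are. Take $y\in[0,1]\setminus M$. The closed rational intervals in $[0,1]$ that contain $y$ form a family $\mathcal B\subset M$ with $\bigcap\mathcal B=\{y\}$, so $M\cap\bigcap\mathcal B=\emptyset$.

**Setting.** For the rest of the notes up to Section 6, $X$ is nonempty compact Hausdorff, $\kappa$ is an infinite cardinal, and
$$X=\bigcup_{\alpha<\kappa}S_\alpha\cup\bigcup_{\alpha<\kappa}L_\alpha ,$$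
with each $S_\alpha$ right-separated and each $L_\alpha$ left-separated; some may be empty. We fix the following.

* One-to-one enumerations $S_\alpha=\{s^\alpha_\xi:\xi<\sigma_\alpha\}$ with all initial segments open in $S_\alpha$, and open sets $V^\alpha_\xi\subset X$ with $V^\alpha_\xi\cap S_\alpha=\{s^\alpha_\zeta:\zeta\le\xi\}$. Put $W^\alpha_\eta=\bigcup_{\xi<\eta}V^\alpha_\xi$ for $\eta\le\sigma_\alpha$; this is open.
* One-to-one enumerations $L_\alpha=\{l^\alpha_\xi:\xi<\lambda_\alpha\}$ with all initial segments closed in $L_\alpha$. Put $F^\alpha_\eta=\overline{\{l^\alpha_\zeta:\zeta<\eta\}}$ for $\eta\le\lambda_\alpha$, the closure being taken in $X$. Then $F^\alpha_\eta$ increases with $\eta$, and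
$$F^\alpha_\eta\cap L_\alpha=\{l^\alpha_\zeta:\zeta<\eta\}, \tag{1}$$
because the left side is the closure of $\{l^\alpha_\zeta:\zeta<\eta\}$ in $L_\alpha$.
* $M\prec H(\theta)$ with $|M|=\kappa$, $\kappa\subset M$, such that $\kappa$, $X$ with its topology, and all of the above, as sequences indexed by $\alpha<\kappa$, are elements of $M$.

Since $\kappa\subset M$, for each $\alpha<\kappa$ the objects $\sigma_\alpha,\lambda_\alpha$ and the sequences with upper index $\alpha$ are in $M$. If also $\eta\in M$, then $W^\alpha_\eta\in M$ and $F^\alpha_\eta\in M$ whenever they are defined. If $\xi\in M$, then $s^\alpha_\xi\in M$ and $l^\alpha_\xi\in M$ whenever they are defined.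

## 4. Theorem A from points of $M$ in closed filters

"f.i.p." means that all finite intersections are nonempty; the empty intersection is $X$. Everything rests on the following statement.

**Proposition 3.** In the Setting, if $\mathcal B\subset M$ is a family of closed subsets of $X$ with the f.i.p., then $M\cap\bigcap\mathcal B\ne\emptyset$.

Note that $\mathcal B$ is a subset of $M$, not an element of it. The example in Section 3 shows that the conclusion fails for $[0,1]$ with countable $M$, so the cover must be used.

**Proof of Theorem A from Proposition 3.** Suppose $X$ is nonempty, compact, crowded, and covered by fewer than $\mathfrak c$ subspaces, each left- or right-separated. Let $\kappa$ be the maximum of $\omega$ and the number of pieces, so $\kappa<\mathfrak c$. Index the pieces as $S_\alpha$ or $L_\alpha$ with $\alpha<\kappa$, adding empty sets as needed. Take $\langle U_s:s\in2^{<\omega}\rangle$ from Lemma 2, and choose $M$ as in the Setting with $\langle U_s:s\in2^{<\omega}\rangle\in M$ as well. Since $2^{<\omega}\subset M$, every $\overline{U_s}$ is in $M$.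

The $\mathfrak c$ many sets $F_y$ are pairwise disjoint, so each element of $M$ lies in at most one of them. As $|M|=\kappa<\mathfrak c$, some $F_y$ satisfies $F_y\cap M=\emptyset$. But $\mathcal B=\{\overline{U_{y\restriction n}}:n<\omega\}$ is a subset of $M$ and consists of closed sets with the f.i.p., so Proposition 3 gives $M\cap F_y\ne\emptyset$. This is a contradiction. $\blacksquare$

It remains to prove Proposition 3. From here on suppose, for contradiction, that
$$M\cap\bigcap\mathcal B=\emptyset. \tag{2}$$

## 5. Right-separated pieces: a maximal filter of closed sets in $M$

**Step 1. Shrink $\bigcap\mathcal B$ until the closed sets of $M$ cannot split it.** By Zorn's Lemma let $\mathcal F\supset\mathcal B$ be maximal among the families with the f.i.p. that consist of closed subsets of $X$ belonging to $M$. Put $P=\bigcap\mathcal F$; by compactness $P\ne\emptyset$. If $F,G\in\mathcal F$, then $F\cap G\in M$ is closed and $\mathcal F\cup\{F\cap G\}$ has the f.i.p., so $F\cap G\in\mathcal F$: the family is closed under finite intersections. Moreover,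
$$\text{every closed } F\in M \text{ satisfies } P\subset F \text{ or } P\cap F=\emptyset. \tag{3}$$
Indeed, suppose $F\cap P\ne\emptyset$. Every finite intersection of members of $\mathcal F$ contains $P$, hence meets $F$. So $\mathcal F\cup\{F\}$ has the f.i.p., and by maximality $F\in\mathcal F$ and $P\subset F$. (The family $\mathcal F$ and the set $P$ were chosen outside $M$ and need not be elements of $M$.)

**Step 2. No right-separated piece meets $P$.** The aim is to show that a point of $P\cap S_\alpha$ would be an element of $M$, against (2). Suppose $x=s^\alpha_\xi\in P$, and drop the index $\alpha$.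

Since $x\in V_\xi\subset W_\sigma$ and $\sigma\in M$, there is a least ordinal $\zeta\in M$ with $\zeta\le\sigma$ and $x\in W_\zeta$. The set $X\setminus W_\zeta$ is closed, belongs to $M$, and misses the point $x$ of $P$. By (3) it misses $P$, that is, $P\subset W_\zeta$. The closed sets $F\setminus W_\zeta$ $(F\in\mathcal F)$ have empty intersection. By compactness finitely many of them have empty intersection, and since $\mathcal F$ is closed under finite intersections there is a single $F\in\mathcal F$ with
$$F\subset W_\zeta=\bigcup_{\tau<\zeta}V_\tau .$$
As $F$ is compact, there is a finite $a\subset\zeta$ with $F\subset\bigcup_{\tau\in a}V_\tau$. All parameters in this statement ($F$, $\zeta$ and the sequence of the $V_\tau$) are in $M$, so by (M1) there is such an $a$ in $M$, and by (M2) $a\subset M$.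

Now $x\in P\subset F$, so $x\in V_\tau$ for some $\tau\in a$. Compare $\xi$ and $\tau$:

* $x=s_\xi\in V_\tau\cap S=\{s_{\zeta'}:\zeta'\le\tau\}$, so $\xi\le\tau$.
* $\tau\in M$ and $\tau<\zeta$, so by minimality of $\zeta$ we have $x\notin W_\tau=\bigcup_{\xi'<\tau}V_{\xi'}$. As $x\in V_\xi$, this gives $\xi\ge\tau$.

Hence $\xi=\tau\in M$, and $x=s_\xi\in M$. Since $\mathcal B\subset\mathcal F$, also $x\in P\subset\bigcap\mathcal B$. This contradicts (2). So $P\cap S_\alpha=\emptyset$ for all $\alpha<\kappa$.

If all pieces were right-separated, we would be done: $P$ is nonempty and covered by nothing. So $rs(X)\ge\mathfrak c$ is already proved.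

## 6. Left-separated pieces: maximal filters of $\kappa$-closed sets

### Why closed sets are not enough

Try to copy Step 2. Let $x=l_\xi\in P$ be a point of a left-separated piece (index dropped). If $\xi\in M$, then $x\in M$, against (2); so $\xi\notin M$. Let $\delta$ be the least ordinal of $M$ above $\xi$ (it exists below or at $\lambda$, since $\lambda\in M$). For $\eta\in M\cap\delta$ we have $\eta<\xi$, hence $x\notin F_\eta$ by (1), and (3) gives $P\cap F_\eta=\emptyset$. On the other hand
$$x\in H:=\bigcup_{\eta<\delta}F_\eta\in M.$$
In Step 2 the corresponding set $W_\zeta$ was open. So (3) applied to its complement, and compactness reduced the union to finitely many indices. Here $H$ is an increasing union of closed sets. It is in general not closed, and compactness gives no finite subfamily. So (3) cannot be applied to $H$. Replacing $H$ by the closed set $F_\delta$ does give $P\subset F_\delta$, but that does not contradict $P\cap F_\eta=\emptyset$ for $\eta\in M\cap\delta$. A closed set may lie in $F_\delta$ and miss every $F_\eta$ with $\eta<\delta$: in $\omega_1+1$, enumerate the discrete set of countable successor ordinals as $l_\zeta=\zeta+1$ $(\zeta<\omega_1)$. For $\eta<\omega_1$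 we have $F_\eta\subset[1,\eta]$. Every limit $\eta<\omega_1$ is in $F_\eta$, so the union of the $F_\eta$ with $\eta<\omega_1$ is $[1,\omega_1)$, while $F_{\omega_1}=[1,\omega_1]$ contains the closed set $\{\omega_1\}$.

The way past this is to notice that $H$ is nearly closed. Since $\kappa\subset M$ and $M$ skips all ordinals from $\xi$ to $\delta$, the cofinality of $\delta$ exceeds $\kappa$ (Step 4 below). Such a union contains the closure of each of its subsets of size at most $\kappa$. And families of at most $\kappa$ sets of this kind still have a compactness property.

**Definition ($\kappa$-closed).** $E\subset X$ is *$\kappa$-closed* if $\overline A\subset E$ whenever $A\subset E$ and $|A|\le\kappa$.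

Closed sets are $\kappa$-closed, and intersections of $\kappa$-closed sets are $\kappa$-closed. Further:
$$\text{if } \mathrm{cf}(\delta)>\kappa \text{ and } \langle F_\eta:\eta<\delta\rangle \text{ is an increasing sequence of closed sets, } \bigcup_{\eta<\delta}F_\eta \text{ is } \kappa\text{-closed.}\tag{4}$$
Indeed, let $A$ be a subset of the union with $|A|\le\kappa$, and for $p\in A$ choose $\eta_p<\delta$ with $p\in F_{\eta_p}$. Since $\mathrm{cf}(\delta)>\kappa$, there is $\eta<\delta$ above all $\eta_p$, and $\overline A\subset F_\eta$.

**Example.** In $\{0,1\}^{\omega_1}$ let $E$ be the set of points with countable support. It is the union of the increasing closed sets $\{p: p(i)=0\text{ for all }i\ge\eta\}$, $\eta<\omega_1$, so it is $\omega$-closed by (4). It is dense and not the whole space, so it is not closed.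

**Lemma 4.** If $\{E_i:i\in I\}$ is a family of $\kappa$-closed subsets of $X$ with the f.i.p. and $|I|\le\kappa$, then $\bigcap_{i\in I}E_i\ne\emptyset$.

*Proof.* For each finite $b\subset I$ choose $p_b\in\bigcap_{i\in b}E_i$, with $p_\emptyset\in X$ arbitrary. Put
$$C_i=\overline{\{p_b:b\subset I\text{ finite},\ i\in b\}} .$$
There are at most $\kappa$ finite subsets of $I$, and $p_b\in E_i$ when $i\in b$. So $C_i$ is the closure of at most $\kappa$ points of $E_i$, and $C_i\subset E_i$. For finite $a\subset I$ we have $p_a\in\bigcap_{i\in a}C_i$, so the closed sets $C_i$ have the f.i.p. By compactness $\emptyset\ne\bigcap_iC_i\subset\bigcap_iE_i$. $\square$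

The bound $|I|\le\kappa$ is needed: in $\omega_1+1$ the sets $(\eta,\omega_1)=\bigcup_{\eta<\beta<\omega_1}[\eta+1,\beta]$, $\eta<\omega_1$, are $\omega$-closed by (4) and have the f.i.p., but their intersection is empty. In our application the bound holds because $|M|=\kappa$.

### Proof of Proposition 3, concluded

**Step 3. Extend $\mathcal F$ to a maximal filter of $\kappa$-closed sets in $M$.** The aim is a version of (3) that applies to $\kappa$-closed sets. By Zorn's Lemma let $\mathcal E\supset\mathcal F$ be maximal among the families with the f.i.p. that consist of $\kappa$-closed subsets of $X$ belonging to $M$. As in Step 1, maximality shows that $\mathcal E$ is closed under finite intersections. Since $\mathcal E\subset M$, we have $|\mathcal E|\le\kappa$, so Lemma 4 shows that $Q=\bigcap\mathcal E\ne\emptyset$. Moreover,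
$$\text{if } E\in M \text{ is } \kappa\text{-closed and } E\cap Q\ne\emptyset, \text{ then } E\in\mathcal E \text{ and } Q\subset E, \tag{5}$$
because every finite intersection of members of $\mathcal E$ contains $Q$ and therefore meets $E$, so $\mathcal E\cup\{E\}$ has the f.i.p.

Since $\mathcal F\subset\mathcal E$, we have $Q\subset P$. By Step 2, $Q\subset\bigcup_{\alpha<\kappa}L_\alpha$. By (2), $Q\cap M\subset M\cap\bigcap\mathcal B=\emptyset$. Let
$$A=\{\alpha<\kappa:Q\cap L_\alpha\ne\emptyset\}.$$

**Step 4. For each $\alpha\in A$, find a gap in $M$ of large cofinality.** The aim is to produce, for each $\alpha\in A$, a member $H_\alpha$ of $\mathcal E$ that is an increasing union of the sets $F^\alpha_\eta$. Fix $\alpha\in A$ and a point $x=l^\alpha_\xi\in Q$. Then $\xi\notin M$, since otherwise $x\in Q\cap M$. Let $\delta=\delta_\alpha$ be the least ordinal of $M\cap(\lambda_\alpha+1)$ that is $\ge\xi$. It exists because $\lambda_\alpha\in M$, and $\delta>\xi$ because $\xi\notin M$. By minimality,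
$$\text{every } \eta\in M\cap\delta \text{ satisfies } \eta<\xi. \tag{6}$$

*$\mathrm{cf}(\delta)>\kappa$.* Clearly $\delta\ne0$. If $\delta=\gamma+1$, then $\gamma\in M\cap\delta$ and $\gamma\ge\xi$, against (6). So $\delta$ is a limit ordinal. If $\mathrm{cf}(\delta)\le\kappa$, then by (M1) there is a cofinal map $g:\mathrm{cf}(\delta)\to\delta$ in $M$. Since $\mathrm{cf}(\delta)\subset\kappa\subset M$, all values of $g$ are in $M$. As $g$ is cofinal, some value $\eta\in M\cap\delta$ has $\eta>\xi$, against (6).

*The set $H_\alpha$.* Put $H_\alpha=\bigcup_{\eta<\delta_\alpha}F^\alpha_\eta$. It is in $M$, since $\alpha,\delta_\alpha\in M$, and it is $\kappa$-closed by (4). As $\delta$ is a limit, $\xi+1<\delta$, so $x\in F^\alpha_{\xi+1}\subset H_\alpha$. By (5),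
$$H_\alpha\in\mathcal E. \tag{7}$$

(For an illustration take $\kappa=\omega$ and $\lambda_\alpha=\omega_1$. Then $M\cap\omega_1$ is an ordinal, since each countable ordinal $\beta\in M$ is a countable set in $M$, hence $\beta\subset M$ by (M2). This ordinal is countable because $M$ is. If $\xi<\omega_1$ is not in $M$, then $\delta=\omega_1$.)

**Step 5. $Q\cap L_\alpha$ lies above the part of the enumeration that $M$ reaches.** Keep $\alpha\in A$, $x=l^\alpha_\xi$ and $\delta$ from Step 4, and let
$$\delta'_\alpha=\sup(M\cap\delta_\alpha)\le\xi .$$
The aim is
$$Q\cap L_\alpha\cap F^\alpha_{\delta'_\alpha}=\emptyset. \tag{8}$$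
First let $\eta\in M\cap\delta_\alpha$. Then $\eta<\xi$ by (6), so $x\notin F^\alpha_\eta$ by (1). Since $F^\alpha_\eta\in M$ is closed and $x\in Q\setminus F^\alpha_\eta$, (5) gives $Q\cap F^\alpha_\eta=\emptyset$.

Now let $l^\alpha_{\xi'}$ be any point of $Q\cap L_\alpha$. For every $\eta\in M\cap\delta_\alpha$ we have just seen $l^\alpha_{\xi'}\notin F^\alpha_\eta$, which by (1) means $\xi'\ge\eta$. So $\xi'\ge\delta'_\alpha$, and by (1) again $l^\alpha_{\xi'}\notin F^\alpha_{\delta'_\alpha}$. This is (8).

In general $\delta'_\alpha\notin M$, so (5) does not apply to $F^\alpha_{\delta'_\alpha}$. This closed set may meet $Q$ in points outside $L_\alpha$, and (8) is all we know.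

**The case of one left-separated piece.** Suppose for a moment that $A=\{\alpha\}$, so $Q\subset L_\alpha$. Then (8) says $Q\cap F^\alpha_{\delta'_\alpha}=\emptyset$. The family $\mathcal E\cup\{F^\alpha_{\delta'_\alpha}\}$ has at most $\kappa$ members, all $\kappa$-closed, and has empty intersection. By Lemma 4 there is $E\in\mathcal E$ with $E\cap F^\alpha_{\delta'_\alpha}=\emptyset$. Hence $E\cap F^\alpha_\eta=\emptyset$ for all $\eta\in M\cap\delta_\alpha$. By elementarity the same holds for all $\eta<\delta_\alpha$, so $E\cap H_\alpha=\emptyset$, although both sets are in $\mathcal E$. With many pieces we cannot treat one $\alpha$ at a time, because $F^\alpha_{\delta'_\alpha}$ may meet $Q$ in points of other pieces. But no point of $Q$ can be in all the sets $F^\alpha_{\delta'_\alpha}$ at once, and Lemma 4 allows all of them, since there are at most $\kappa$.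

**Step 6. Use all $\alpha\in A$ together.** The aim is to find finitely many members of $\mathcal E$ with empty intersection. Consider the family
$$\mathcal E\cup\{F^\alpha_{\delta'_\alpha}:\alpha\in A\}$$
of at most $\kappa$ many $\kappa$-closed sets. Its intersection is empty: a point of it would be in $Q$, hence in some $L_\alpha$, where $\alpha\in A$ by definition of $A$, hence in $Q\cap L_\alpha\cap F^\alpha_{\delta'_\alpha}$, which is empty by (8). By Lemma 4 the family does not have the f.i.p. Since $\mathcal E$ is closed under finite intersections, there are $E\in\mathcal E$ and a finite $a\subset A$ with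
$$E\cap\bigcap_{\alpha\in a}F^\alpha_{\delta'_\alpha}=\emptyset. \tag{9}$$

Next we claim that
$$E\cap\bigcap_{\alpha\in a}F^\alpha_{\eta(\alpha)}=\emptyset\qquad\text{for all }\eta\in\prod_{\alpha\in a}\delta_\alpha. \tag{10}$$
The set $E$ is in $M$. So are the finite set $a\subset\kappa\subset M$ and the finite sequence $\langle\delta_\alpha:\alpha\in a\rangle$, by (M2), and the system of the $F^\alpha_\eta$. If (10) failed, then by (M1) there would be a counterexample $\eta\in M$. For $\alpha\in a$ we have $\alpha\in M$, so $\eta(\alpha)\in M\cap\delta_\alpha$, so $\eta(\alpha)\le\delta'_\alpha$ and $F^\alpha_{\eta(\alpha)}\subset F^\alpha_{\delta'_\alpha}$. Thus the intersection in (10) for this $\eta$ is contained in the intersection in (9), which is empty. This is a contradiction, and (10) holds.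

A point of $E\cap\bigcap_{\alpha\in a}H_\alpha$ would, for each $\alpha\in a$, be in $F^\alpha_{\eta(\alpha)}$ for some $\eta(\alpha)<\delta_\alpha$, against (10). Hence $E\cap\bigcap_{\alpha\in a}H_\alpha=\emptyset$. But $E\in\mathcal E$, and $H_\alpha\in\mathcal E$ for $\alpha\in a$ by (7), while $\mathcal E$ has the f.i.p. This contradiction proves Proposition 3, and with it Theorem A. $\square$

## 7. Large characters give $2^\mu$: proof of Theorem B

We replace the Cantor scheme by a tree of height $\nu$ for a suitable $\nu\le\mu$. The height must be chosen so that $M$ can contain every node of the tree while the tree has more branches than $M$ has elements.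

One textbook fact is used: in a compact Hausdorff space $X$, if $\{p\}$ is the intersection of $\rho$ open sets, $\rho$ infinite, then $\chi(p,X)\le\rho$. To see this, let $\{p\}=\bigcap_{i\in I}O_i$ with $|I|\leq\rho$, and choose open $V_i$ with $p\in V_i\subset\overline{V_i}\subset O_i$. If $U$ is an open neighborhood of $p$, the closed sets $X\setminus U$ and $\overline{V_i}$ $(i\in I)$ have empty intersection, so $\bigcap_{i\in b}\overline{V_i}\subset U$ for some finite $b\subset I$. Thus the finite intersections of the $V_i$ form a neighborhood base at $p$.

*Proof of Theorem B.* Suppose $X$ has a cover as described with fewer than $2^\mu$ members.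

**Step 1. Choose the height.** Let $\kappa$ be the maximum of $\mu$ and the number of pieces, so $\kappa<2^\mu$. Let $\nu$ be the least cardinal with $2^\nu>\kappa$. Then $\nu$ is infinite because $\kappa$ is, and $\omega\le\nu\le\mu\le\kappa$. For every cardinal $\rho<\nu$ we have $2^\rho\le\kappa$, so $|2^{<\nu}|\le\nu\cdot\kappa=\kappa$.

If $\nu=\omega$, then $\kappa<2^\omega=\mathfrak c$. All characters in $X$ are infinite, so $X$ is crowded, and Theorem A is contradicted. From now on let $\nu>\omega$.

**Step 2. Build the tree.** By recursion on the length of $s\in2^{<\nu}$ we define nonempty closed sets $F_s$, each an intersection of at most $|\mathrm{dom}\,s|+\omega$ open sets.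

* $F_\emptyset=X$.
* If $s$ has limit length $i$, let $F_s=\bigcap_{j<i}F_{s\restriction j}$. This is nonempty, as the intersection of a decreasing family of nonempty compact sets, and it is an intersection of at most $|i|\cdot(|i|+\omega)=|i|$ open sets.
* Given $F_s$, it is not a singleton $\{p\}$. Otherwise the fact above would give $\chi(p,X)\le|\mathrm{dom}\,s|+\omega<\nu\le\mu$. So choose $p\ne q$ in $F_s$ and, by Urysohn's lemma, a continuous $f:X\to[0,1]$ with $f(p)=0$ and $f(q)=1$. The sets $Z_p=\{f\le\frac13\}$ and $Z_q=\{f\ge\frac23\}$ are disjoint closed $G_\delta$ sets. Let $F_{s^\frown0}=F_s\cap Z_p\ni p$ and $F_{s^\frown1}=F_s\cap Z_q\ni q$.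

**Step 3. Apply Proposition 3 to a branch that misses $M$.** Choose $M$ as in the Setting with also $2^{<\nu}\subset M$ and $\langle F_s:s\in2^{<\nu}\rangle\in M$; this is possible since $|2^{<\nu}|\le\kappa$. Then all $F_s$ are in $M$. For $b\in2^\nu$ put $F_b=\bigcap_{i<\nu}F_{b\restriction i}$. If $b\ne b'$ first differ at $i$, then $F_b$ and $F_{b'}$ lie in the disjoint sets $F_{b\restriction(i+1)}$ and $F_{b'\restriction(i+1)}$. So the $F_b$ are pairwise disjoint, and as $2^\nu>\kappa=|M|$, some $F_b$ misses $M$. The family $\{F_{b\restriction i}:i<\nu\}\subset M$ consists of closed sets with the f.i.p., being a decreasing family of nonempty sets, so Proposition 3 gives $M\cap F_b\ne\emptyset$. This is a contradiction.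

**Step 4. Sharpness.** Let $X=\{0,1\}^\mu$ and $p\in X$. The basic neighborhoods of $p$ show $\chi(p,X)\le\mu$. Conversely, given fewer than $\mu$ neighborhoods of $p$, shrink each to a basic one, which restricts finitely many coordinates. Fewer than $\mu$ coordinates are restricted altogether, so some coordinate $i$ is not. Then none of the given neighborhoods is contained in $\{x:x(i)=p(i)\}$, so they do not form a base at $p$. Hence $\chi(p,X)=\mu$ for all $p$, and the cover by singletons has $|X|=2^\mu$ members. $\square$

## 8. Images of small weight

**Corollary 5.** Let $X$ be compact Hausdorff and covered by at most $\kappa\ge\omega$ subspaces that are left- or right-separated. If $Y$ is a Hausdorff continuous image of $X$ with $w(Y)\le\kappa$, then $|Y|\le\kappa$.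

For $Y=X$ this is the counting bound that followed from Lemma 1; the gain is that $X$ itself may have any weight.

*Proof.* We may assume $X\ne\emptyset$. Let $f:X\to Y$ be the continuous surjection and $\mathcal G$ a base of $Y$ with $|\mathcal G|\le\kappa$. Choose $M$ as in the Setting that also contains $Y$, $f$ and $\mathcal G$ as elements. By (M2), $\mathcal G\subset M$. Suppose $|Y|>\kappa$, and pick $y\in Y\setminus M$. The family
$$\mathcal B=\{f^{-1}(\overline G):y\in G\in\mathcal G\}$$
is a subset of $M$ and consists of closed sets. It has the f.i.p., because all its members contain the nonempty set $f^{-1}(y)$. As $Y$ is compact Hausdorff, hence regular, $\bigcap\{\overline G:y\in G\in\mathcal G\}=\{y\}$, so $\bigcap\mathcal B=f^{-1}(y)$. Proposition 3 gives $x\in M$ with $f(x)=y$. Since $f,x\in M$, also $y=f(x)\in M$, a contradiction. $\square$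

## 9. Čech-complete spaces

A Čech-complete space is a Tychonoff space that is a $G_\delta$ subset of its compactifications. For example, the irrationals are Čech-complete, as a $G_\delta$ subset of the compact extended real line.

**Corollary 6.** Theorem A holds for every nonempty crowded Čech-complete $X$.

*Proof.* Let $Z$ be a compactification of $X$ and $X=\bigcap_{n\ge1}O_n$ with $O_n$ open in $Z$. An isolated point of $Z$ would belong to the dense set $X$ and be isolated in $X$; so $Z$ is crowded.

**Step 1. A Cantor scheme whose fibers lie in $X$.** We build $U_s$ $(s\in2^{<\omega})$ in $Z$ as in Lemma 2, with also $\overline{U_s}\subset O_n$ for $s\in2^n$, $n\ge1$. Given $U_s$ with $s\in2^n$, the open set $U_s\cap O_{n+1}$ is nonempty, since $O_{n+1}\supset X$ is dense in $Z$. As $Z$ is crowded, this set has two distinct points, and we choose $U_{s^\frown0},U_{s^\frown1}$ as in Lemma 2 inside $U_s\cap O_{n+1}$, with disjoint closures that are also contained in $U_s\cap O_{n+1}$.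

**Step 2. A compact $K\subset X$ that maps onto $2^\omega$.** Let $K=\bigcap_n\bigcup_{s\in2^n}\overline{U_s}$. Each of the finite unions is closed, so $K$ is compact, and $K\subset\bigcap_{n\ge1}O_n=X$. For distinct $s,t\in2^n$ the sets $\overline{U_s}$ and $\overline{U_t}$ are disjoint: look at the first place where $s$ and $t$ differ and use the nesting. So for $x\in K$ and each $n$ there is exactly one $s\in2^n$ with $x\in\overline{U_s}$. By the nesting these $s$ are restrictions of one another, so there is a unique $y\in2^\omega$ with $x\in\bigcap_n\overline{U_{y\restriction n}}$. Let $f(x)=y$. The map $f:K\to2^\omega$ is onto, because $\bigcap_n\overline{U_{y\restriction n}}$ is nonempty by compactness and contained in $K$. It is continuous, because the preimage of $\{y:y\supset s\}$, $s\in2^n$, is $K\cap\overline{U_s}$, whose complement in $K$ is the closed set $K\cap\bigcup_{t\in2^n,\,t\ne s}\overline{U_t}$.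

**Step 3. Conclusion.** Suppose $X$ has a cover by fewer than $\mathfrak c$ subspaces, each left- or right-separated. The traces on $K$ of its members are again left- or right-separated. Let $\kappa<\mathfrak c$ be the maximum of $\omega$ and the number of members. As $w(2^\omega)=\omega\le\kappa$, Corollary 5 applied to $f:K\to2^\omega$ gives $\mathfrak c=|2^\omega|\le\kappa<\mathfrak c$, a contradiction. $\square$

## 10. Scattered compacta, and stationary sets that are not left-separated

**Corollary 7.** For nonempty compact Hausdorff $X$ the following are equivalent:

1. $X$ is scattered;
2. $rs(X)=1$;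
3. $rs(X)<\mathfrak c$;
4. $X$ has a cover by fewer than $\mathfrak c$ subspaces, each left- or right-separated.

In particular $ls(X)<\mathfrak c$ implies that $X$ is scattered. The converse of this last implication fails: for regular uncountable $\kappa$ the scattered compact space $\kappa+1$ has $ls(\kappa+1)\ge\kappa$.

*Proof of the equivalence.* (1)$\Rightarrow$(2) was shown in Section 1: a scattered space is right-separated. (2)$\Rightarrow$(3)$\Rightarrow$(4) is trivial. For (4)$\Rightarrow$(1), suppose $X$ is not scattered, and let $D$ be a nonempty crowded subspace. The closure $\overline D$ is compact. It is crowded, because an isolated point of $\overline D$ would belong to $D$ and be isolated in $D$. A cover as in (4) would restrict to a cover of $\overline D$ by fewer than $\mathfrak c$ left- or right-separated subspaces, against Theorem A. The statement about $ls$ follows, since $ls(X)<\mathfrak c$ implies (4).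

*Proof that $ls(\kappa+1)\ge\kappa$.* The ordinal $\kappa+1$ is compact, and it is scattered because it is right-separated by its usual order. Suppose it is covered by fewer than $\kappa$ left-separated subspaces. Since the intersection of fewer than $\kappa$ closed unbounded subsets of $\kappa$ is closed unbounded, $\kappa$ is not a union of fewer than $\kappa$ nonstationary sets, so the trace on $\kappa$ of one of the subspaces is stationary. This trace is left-separated. So it suffices to show that no stationary $S\subset\kappa$ is left-separated.

Suppose $\prec$ left-separates $S$. For each limit ordinal $\alpha\in S$, the set $\{\gamma\in S:\gamma\prec\alpha\}$ is closed in $S$ and does not contain $\alpha$. So there is $\beta(\alpha)<\alpha$ such that $(\beta(\alpha),\alpha]$ contains no $\gamma\in S$ with $\gamma\prec\alpha$. The limit ordinals in $S$ form a stationary set, so by Fodor's lemma $\beta(\alpha)$ has a constant value $\beta$ on a stationary set $S'\subset S$. As $\beta=\beta(\alpha)<\alpha$ for $\alpha\in S'$, we have $S'\subset S\setminus(\beta+1)$. If $\alpha<\alpha'$ are in $S'$, then $\alpha\in(\beta,\alpha']$, so $\alpha\not\prec\alpha'$, that is, $\alpha'\prec\alpha$.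 Hence an increasing sequence $\alpha_0<\alpha_1<\cdots$ in $S'$ is a $\prec$-decreasing sequence, which is impossible in a well-order.

To see that the converse fails, take for $\kappa$ the cardinal successor of $\mathfrak c$, which is regular: then $\kappa+1$ is scattered and $ls(\kappa+1)\ge\kappa>\mathfrak c$. $\square$
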